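\title{Balanced partitions of graphs with unbounded envy}

\begin{abstract}
The vertices of a graph are agents, its edges are friendships, and the agents are to be divided into $k$ groups of almost equal size. A division is envy-free up to $c$ if no agent gains more than $c$ friends by taking the place of an agent in another group. We show that for every $k\ge 2$, every constant $c$ and every sufficiently large $n$ there is a bipartite graph on $n$ vertices with no such division. This answers in the negative the question whether $c=2$ always suffices; for fixed $k$ the unavoidable envy grows at least like $\sqrt{\log n}$. The graphs are built from the points and hyperplanes of a finite projective space.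
\end{abstract}

\section{The problem and the result}

Let $G$ be an undirected graph on the vertex set $V=\{1,\dots,n\}$, whose elements we call \emph{agents}, and let $N_G(i)$ be the set of neighbors of $i$. The \emph{utility} of agent $i$ for a set $S\subseteq V$ is $u_i(S)=|N_G(i)\cap S|$. For integers $n\ge k\ge 2$, a \emph{$k$-partition} of $V$ is a partition $X=(X_1,\dots,X_k)$ with $|X_a|\in\{\lfloor n/k\rfloor,\lceil n/k\rceil\}$ for all $a$. We write $X(i)$ for the part containing $i$. For real $c\ge 0$, a partition $X$ is \emph{EF-$c$} (envy-free up to $c$) if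
\[
u_i(X(i))\;\ge\;u_i\bigl(X(i')\setminus\{i'\}\bigr)-c
\]
for all agents $i,i'$ in different parts. Since the sizes are prescribed, $i$ can enter another part only by replacing one of its members, and $u_i(X(i')\setminus\{i'\})$ is the number of neighbors she would have after replacing $i'$. An EF-$c$ partition is EF-$c'$ for every $c'\ge c$; we write EF2 for EF-$2$.

Some envy cannot be avoided. In a star with $n\ge 2k$ vertices, the part of the center contains a leaf $i'$, and a leaf in another part gains one neighbor by replacing $i'$; so no $k$-partition is EF-$c$ with $c<1$. Every $k$-partition of the star is EF-$1$, because leaves have degree $1$ and part sizes differ by at most $1$. For $n\le 3k$ every $k$-partition of every graph is EF2, since $u_i(X(i')\setminus\{i'\})\le\lceil n/k\rceil-1\le 2$. In general it is known that an EF-$O\bigl(\sqrt{(n/k)\ln k}\bigr)$ $k$-partition always exists. Open Question~4 of \cite{friends} asks: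

\begin{quote}
Does every graph admit a $k$-partition that is EF2, for all $k\ge 2$?
\end{quote}

Two considerations suggest that a constant might suffice. First, let $X$ maximize the number of edges inside parts. Exchanging $i$ and $i'$ does not increase this number, which means that
\[
\bigl[u_i(X(i')\setminus\{i'\})-u_i(X(i))\bigr]+\bigl[u_{i'}(X(i)\setminus\{i\})-u_{i'}(X(i'))\bigr]\le 0 .
\]
So the sum of the two envies is never positive, and EF-$c$ asks only that each of them be bounded separately. Second, an agent has two ways to be free of envy: her neighborhood may be split evenly among the parts, or she may sit in the part that holds most of it. Splitting many sets evenly at once is a discrepancy problem and can be impossible, but the second way seems always to offer an escape. The answer is nevertheless no, for every $k$ and every constant in place of $2$.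

\begin{theorem}\label{thm:main}
Let $k\ge 2$ be an integer, $c\ge 0$ a real number, and $C=c+1$. There is $n_0=n_0(k,c)$ with $\ln n_0\le 800\,k^2C^2\ln k$ such that for every $n\ge n_0$ there is a bipartite graph on $n$ vertices with no EF-$c$ $k$-partition.
\end{theorem}

\begin{corollary}\label{cor:growth}
If $\ln n\ge 3200\,k^2\ln k$, then some bipartite graph on $n$ vertices has no EF-$c$ $k$-partition with $c=\frac1{60}\sqrt{\frac{\ln n}{k^2\ln k}}$.
\end{corollary}

\begin{proof}
Put $C=\sqrt{\ln n/(800k^2\ln k)}$; the hypothesis gives $C\ge 2$. By Theorem~\ref{thm:main}, $\ln n_0(k,C-1)\le 800k^2C^2\ln k=\ln n$, so some bipartite graph on $n$ vertices has no EF-$(C-1)$ $k$-partition. Finally $C-1\ge C/2\ge c$, because $2\sqrt{800}<60$.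
\end{proof}

Thus for fixed $k$ the best guarantee valid for all $n$-vertex graphs lies between $\Omega_k(\sqrt{\log n})$ and $O(\sqrt{(n/k)\ln k})$. We do not determine its exact order.

The task is to close the escape, and the size constraint can do this. In the complete bipartite graph with $B<\lfloor n/k\rfloor$ \emph{hubs} on one side and $n-B$ \emph{leaves} on the other, every part contains a leaf. A leaf may replace a leaf of any other part, so EF-$c$ forces the numbers of hubs in any two parts to differ by at most $c$. One set of hubs can be split within $1$. We therefore use many classes of leaves, each adjacent to its own set of hubs, where these sets cannot all be split evenly. The difficulty is that a single class no longer has to meet every part, and most of the proof goes into showing that, for suitable class sizes, every class still sees its hubs split evenly.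

\section{Symmetric designs and hub--leaf graphs}\label{sec:designs}

A \emph{symmetric $(v,s,\lambda)$-design} consists of a set $P$ of $v$ \emph{points} and $v$ subsets $S_1,\dots,S_v$ of $P$, the \emph{blocks}, such that every block has $s$ points, every point lies in $s$ blocks, two distinct blocks share exactly $\lambda$ points, and two distinct points lie in exactly $\lambda$ common blocks. We put
\[
\mu=s-\lambda=|S_l\setminus S_j|\qquad(l\ne j)
\]
and assume $\mu>0$. The design enters the proof only through three identities.

\begin{lemma}\label{lem:design}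
\begin{enumerate}
\item[(a)] For real numbers $z_p$ $(p\in P)$,
\[
\sum_{j}\Bigl(\sum_{p\in S_j}z_p\Bigr)^2=\mu\sum_p z_p^2+\lambda\Bigl(\sum_p z_p\Bigr)^2 .
\]
\item[(b)] For real numbers $\tau_1,\dots,\tau_v$ put $T=\sum_l\tau_l$ and $\eta_p=\sum_{l:\,p\in S_l}\tau_l$. Then for every $j$
\[
\sum_{p\in S_j}\eta_p=\mu\tau_j+\lambda T,\qquad \sum_{p\notin S_j}\eta_p=\mu(T-\tau_j).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In the expanded left side, $z_p^2$ occurs $s$ times and $z_pz_{p'}$ occurs $\lambda$ times for each ordered pair $p\ne p'$. So it equals $s\sum_pz_p^2+\lambda\bigl((\sum_pz_p)^2-\sum_pz_p^2\bigr)$.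

(b) The first sum is $\sum_l|S_l\cap S_j|\,\tau_l=s\tau_j+\lambda(T-\tau_j)$. The second is $\sum_l|S_l\setminus S_j|\,\tau_l=\mu\sum_{l\ne j}\tau_l$.
\end{proof}

Part (a) is a discrepancy bound: if every $|z_p|\ge 1$, some block sum has absolute value at least $\sqrt\mu$. Part (b) says that when $T$ is small, the numbers $\tau_j$ can be read off from the numbers $\eta_p$.

Given a design and positive integers $B,w_1,\dots,w_v$, the \emph{hub--leaf graph} has a set $H_p$ of $B$ hubs for each point $p$ and a set $L_j$ of $w_j$ leaves for each block $S_j$, all these sets being disjoint. A hub in $H_p$ is adjacent to a leaf in $L_j$ if and only if $p\in S_j$, and there are no other edges. The graph is bipartite with $n=vB+\sum_jw_j$ vertices.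

\section{Two parts: two failures and the Fano plane}\label{sec:fano}

Let $k=2$. For a partition $(X_1,X_2)$ of a hub--leaf graph put
\[
\xi_p=|H_p\cap X_1|-|H_p\cap X_2|,\quad t_j=|L_j\cap X_1|-|L_j\cap X_2|,\quad g_j=\sum_{p\in S_j}\xi_p,\quad h_p=\sum_{j:\,p\in S_j}t_j ,
\]
and $T=\sum_jt_j$. Then $g_j=u_i(X_1)-u_i(X_2)$ for a leaf $i\in L_j$, and $h_p=u_i(X_1)-u_i(X_2)$ for a hub $i\in H_p$. We would like EF-$c$ to force every $|g_j|$ to be small. A class $L_j$ with large $|g_j|$ lies entirely in one part, and the imbalance $w_j$ in size that it creates must be offset by other classes. Two examples show how this can happen.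

\begin{example}[classes of equal size offset each other]\label{ex:equal}
Take $P=\{1,2\}$, $S_1=\{1\}$, $S_2=\{2\}$, so $(v,s,\lambda)=(2,1,0)$, and $w_1=w_2$. The graph is a disjoint union of two copies of $K_{B,w_1}$. Putting one copy in each part gives an EF-$0$ partition with $|g_1|=|g_2|=B$.
\end{example}

We therefore let the sizes $w_j$ decrease geometrically and look at the largest class $L_m$ with large $|g_m|$. The smaller classes together cannot offset it. The larger classes can, and their leaves do not object, being nearly indifferent between the parts.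

\begin{example}[larger classes offset a smaller one]\label{ex:triangle}
Take $P=\{1,2,3\}$ and $S_j=P\setminus\{j\}$, so $(v,s,\lambda)=(3,2,1)$. Let $w_1,w_2\ge w_3\ge B$ with $w_1,w_2$ even and $w_3+B=2r$ with $r$ even. Put $H_1,H_2,L_3$ into $X_1$ and $H_3$ into $X_2$, and split $L_1,L_2$ so that $t_1=t_2=-r$. Then $|X_1|-|X_2|=B+w_3-2r=0$. We have $g_1=g_2=0$ and $g_3=2B$, further $h_1=h_2=w_3-r\ge 0$ and $h_3=-2r<0$. Every agent has at least as many neighbors in her own part as in the other, so the partition is EF-$0$, however fast the $w_j$ decrease.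
\end{example}

Only the hubs can rule out such a compensation: they see the shifted classes, they follow them, and this should destroy the indifference of those classes. In Example~\ref{ex:triangle} it just fails to. The \emph{Fano plane} is the design with $P=\mathbb Z/7\mathbb Z$ and $S_j=\{j,j+1,j+3\}$. Each nonzero residue is a difference of two elements of $\{0,1,3\}$ in exactly one way, which gives $(v,s,\lambda)=(7,3,1)$ and $\mu=2$. Here the whole argument can be carried out by hand.

\begin{proposition}\label{prop:fano}
The hub--leaf graph of the Fano plane with $B=15$ and $w_j=10^{10-j}$ $(1\le j\le 7)$ has no EF2 $2$-partition.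
\end{proposition}

\begin{proof}
Suppose $(X_1,X_2)$ is one. There are $105$ hubs, and $\sum_p\xi_p+T=|X_1|-|X_2|$, so $|T|\le 106$.

\emph{Leaves.} Both parts contain leaves, and leaves are not adjacent to each other. A leaf of $L_j$ in $X_2$ may replace a leaf of $X_1$, which gives $g_j\le 2$; a leaf of $L_j$ in $X_1$ gives $g_j\ge-2$. Each $\xi_p$ is odd because $B$ is odd, so each $g_j$ is odd. Hence either $|g_j|=1$, or $|g_j|\ge 3$ and $|t_j|=w_j$. By Lemma~\ref{lem:design}(a), $\sum_jg_j^2\ge 2\sum_p\xi_p^2\ge 14>7$, so the second case occurs. Let $m$ be the least index with $|g_m|\ge 3$, and name the parts so that $t_m=w_m$.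

\emph{Hubs.} A hub of $H_p$ in $X_2$ gives $h_p\le 3$ (the replaced agent may be a neighbor), and one in $X_1$ gives $h_p\ge-3$. So $|h_p|>3$ implies $\xi_ph_p=15|h_p|$, while $|h_p|\le 3$ implies $\xi_ph_p\ge-15|h_p|\ge 15(|h_p|-6)$. With $H=\sum_p|h_p|$ we get $\sum_p\xi_ph_p\ge 15H-630$.

\emph{Upper bound for $H$.} The number of edges inside the parts minus the number between them is $\sum_p\xi_ph_p=\sum_jt_jg_j$. For $j<m$ we have $t_jg_j\le|t_j|$, and for $j\ge m$ we have $t_jg_j\le 45w_j$, where $\sum_{j\ge m}w_j\le\frac{10}9w_m$. By Lemma~\ref{lem:design}(b), $2|t_j|\le\sum_{p\in S_j}|h_p|+106$; summing over $j$ gives $\sum_j|t_j|\le\frac32H+371$. Altogether $15H-630\le\frac32H+371+50w_m$, that is, $\frac{27}2H\le 50w_m+1001$.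

\emph{Lower bound for $H$.} By Lemma~\ref{lem:design}(b) again,
\[
H\ge\sum_{p\in S_m}h_p-\sum_{p\notin S_m}h_p=(2w_m+T)-2(T-w_m)\ge 4w_m-106 .
\]
The two bounds give $54w_m-1431\le 50w_m+1001$, so $w_m\le 608$; but $w_m\ge 1000$.
\end{proof}

For a general design and large $B$, the main terms of the two bounds are $sw_m$ and $2\mu w_m$. They conflict when $2\mu>s$, that is, when $s>2\lambda$. The Fano plane has $4>3$. In Example~\ref{ex:triangle} equality holds, and indeed $|h_1|+|h_2|+|h_3|=2w_3$ there. For $k$ parts the condition becomes $s>k\lambda$, and a larger $c$ requires a larger $\mu$.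

\section{No envy-free partition}\label{sec:proof}

Fix $k\ge 2$, $c\ge 0$ and $C=c+1$. We consider a hub--leaf graph $G$ whose parameters satisfy the following conditions; Section~\ref{sec:parameters} shows how to meet them.
\begin{align*}
&\text{(H1) } \mu\ge 2C^2, &&\text{(H2) } B\equiv\lfloor k/2\rfloor \pmod k,\\
&\text{(H3) } s\ge 2k\lambda, &&\text{(H4) } B\ge 8k^2C,\\
&\text{(H5) } w_j>48kv^2B \text{ for all } j, &&\text{(H6) } \textstyle\sum_{l>j}w_l\le w_j/(8k)\text{ for all } j.
\end{align*}
Since $k\ge2$, (H3) gives $\lambda\le s/4$, and so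
\begin{equation}\label{eq:design-ineq}
k\lambda\le \tfrac s2,\qquad \mu\ge\tfrac34s,\qquad \lambda\le\tfrac\mu3 .
\end{equation}
The proof needs the part sizes only up to an error of the order of the number of hubs. Call a partition $X=(X_1,\dots,X_k)$ \emph{nearly equal} if $\bigl||X_a|-n/k\bigr|\le vB$ for all $a$. Every $k$-partition is nearly equal, since there $\bigl||X_a|-n/k\bigr|<1$.

\begin{proposition}\label{prop:key}
If \textup{(H1)--(H6)} hold, then $G$ has no nearly equal EF-$c$ partition into $k$ parts.
\end{proposition}

Let $X$ be a partition into $k$ parts; the indices $a,b$ range over $\{1,\dots,k\}$. Put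
\[
x_p^a=|H_p\cap X_a|,\qquad f_j^a=\sum_{p\in S_j}x_p^a,\qquad \tau_j^a=|L_j\cap X_a|-\frac{w_j}k,\qquad \eta_p^a=\sum_{j:\,p\in S_j}\tau_j^a ,
\]
and $T^a=\sum_j\tau_j^a$. Here $f_j^a$ is the utility of a leaf of $L_j$ for $X_a$, and $\sum_af_j^a=sB$. The number $\tau_j^a$ is the excess of $L_j$ in $X_a$ over an even share, and $\eta_p^a$ is the utility of a hub of $H_p$ for $X_a$ minus $1/k$ of its degree. We measure leaves relative to the even share because the classes are huge and only their deviations matter. Note that $\sum_a\tau_j^a=0$ and $\sum_a\eta_p^a=0$. Call the block $S_j$ \emph{balanced} if $|f_j^a-f_j^b|\le C$ for all $a,b$. Proposition~\ref{prop:key} follows from the next two propositions.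

\begin{proposition}[discrepancy]\label{prop:disc}
If \textup{(H1)} and \textup{(H2)} hold, then for every partition some block is not balanced.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:design}(a) to $z_p=x_p^a-x_p^b$, drop the term with $\lambda$, and sum over $a<b$:
\begin{equation}\label{eq:disc}
\sum_j\sum_{a<b}(f_j^a-f_j^b)^2\ \ge\ \mu\sum_p\sum_{a<b}(x_p^a-x_p^b)^2 .
\end{equation}
Fix $p$. By (H2), $B=kt+r$ with $t$ an integer and $r=\lfloor k/2\rfloor$. The integers $e_a=x_p^a-t$ have sum $r$ and satisfy $e_a^2\ge e_a$, so
\[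
\sum_{a<b}(x_p^a-x_p^b)^2=\sum_{a<b}(e_a-e_b)^2=k\sum_ae_a^2-r^2\ge r(k-r)=\Bigl\lfloor\frac{k^2}4\Bigr\rfloor\ge\frac{(k-1)(k+1)}4 .
\]
If all blocks were balanced, \eqref{eq:disc} would give $v\,\frac{k(k-1)}2\,C^2\ge\mu v\,\frac{(k-1)(k+1)}4$. Then $C^2\ge\mu\,\frac{k+1}{2k}>\frac\mu2$, contrary to (H1).
\end{proof}

Condition (H2) replaces the parity of $B$ in Proposition~\ref{prop:fano}, and $r=\lfloor k/2\rfloor$ maximizes $r(k-r)$. A condition of this kind is needed: if $k$ divides $B$ and all $w_j$, then splitting every $H_p$ and $L_j$ evenly gives an EF-$0$ $k$-partition.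

\begin{proposition}[rigidity]\label{prop:rigid}
If \textup{(H3)--(H6)} hold, then for every nearly equal EF-$c$ partition all blocks are balanced.
\end{proposition}

\begin{proof}
Let $X$ be nearly equal and EF-$c$.

\medskip\noindent\emph{What envy-freeness and the sizes give.} By (H5), $n/k\ge w_1/k>vB$, so all parts are nonempty. An agent $i\in X_a$ can thus be compared with some $i'\in X_b$ for each $b\ne a$. Deleting $i'$ lowers her utility by at most $1$, so $u_i(X_a)\ge u_i(X_b)-C$. For leaves and hubs this reads, for all $b$,
\begin{equation}\label{eq:ef}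
L_j\cap X_a\ne\emptyset\ \Rightarrow\ f_j^a\ge f_j^b-C,\qquad\qquad x_p^a>0\ \Rightarrow\ \eta_p^a\ge\eta_p^b-C .
\end{equation}
Next, $|X_a|-\frac nk=\bigl(\sum_px_p^a-\frac{vB}k\bigr)+T^a$, and the bracket has absolute value at most $vB$. Hence
\begin{equation}\label{eq:size}
|T^a|\le D:=2vB .
\end{equation}
The sizes of the parts are not used again.

Suppose some block is not balanced, and let $m$ be the least index of such a block. Put
\[
W'=\sum_{j>m}w_j,\qquad \tau^*=\max_a\tau_m^a,\qquad \eta_p^*=\max_a\eta_p^a\ge 0,\qquad Q=\sum_p\eta_p^* .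
\]
The quantity $Q$ measures how unevenly the hubs see the leaves distributed; for $k=2$ it is half the number $H$ of Section~\ref{sec:fano}. It is the right quantity because by \eqref{eq:ef} every hub of $H_p$ collects $\eta_p^*$ up to $C$. We shall show that $Q$ is at most about $s\tau^*$ and at least about $\mu(\tau^*+w_m/k)$.

\medskip\noindent\emph{Step 1: counting edges inside parts.} The sum $\Delta=\sum_{p,a}x_p^a\eta_p^a$ is the number of edges inside parts minus $1/k$ of the number of all edges. From the side of the hubs, \eqref{eq:ef} and $\sum_ax_p^a=B$ give $\Delta\ge\sum_{p,a}x_p^a(\eta_p^*-C)=B(Q-vC)$. From the side of the leaves, exchanging the order of summation gives $\Delta=\sum_j\sum_a\tau_j^af_j^a$, and we bound the term of each $j$.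
\begin{itemize}
\item For $j<m$ the block is balanced, and $\sum_a\tau_j^a=0$, so $\sum_a\tau_j^af_j^a=\sum_a\tau_j^a(f_j^a-f_j^1)\le C\sum_a|\tau_j^a|$.
\item For $j\ge m$ we have $f_j^a\ge0$ and $\sum_af_j^a=sB$, so $\sum_a\tau_j^af_j^a\le sB\max_a\tau_j^a$. This is $sB\tau^*$ for $j=m$ and at most $sBw_j$ for $j>m$.
\end{itemize}
Therefore
\begin{equation}\label{eq:upper0}
BQ\le C\sum_{j,a}|\tau_j^a|+sB\tau^*+sBW'+vBC .
\end{equation}

\medskip\noindent\emph{Step 2: the shifts of the large classes are bounded by $Q$.} The first term of \eqref{eq:upper0} comes from the classes with $j<m$. They are far larger than $L_m$, so the bound $|\tau_j^a|\le w_j$ is useless. But a shift of any class is seen by its hubs. Lemma~\ref{lem:design}(b) and \eqref{eq:size} give $\mu|\tau_j^a|\le\sum_{p\in S_j}|\eta_p^a|+\lambda D$. Since $\sum_a\eta_p^a=0$, at most $k-1$ of the numbers $\eta_p^a$ are positive, and $\sum_a|\eta_p^a|=2\sum_a\max(\eta_p^a,0)\le 2(k-1)\eta_p^*$. Each point lies in $s$ blocks, so summing over $j$ and $a$ yields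
\[
\sum_{j,a}|\tau_j^a|\le\frac{2(k-1)s}\mu\,Q+\frac{kv\lambda D}\mu .
\]
Insert this in \eqref{eq:upper0}, divide by $B$, and put $\kappa=\dfrac{2(k-1)sC}{\mu B}$:
\begin{equation}\label{eq:upper}
(1-\kappa)Q\le s\tau^*+sW'+\frac{Ckv\lambda D}{\mu B}+vC .
\end{equation}
This is the reason for having many hubs at each point: a leaf of a balanced class gains at most $C$ from a shift, while each unit of $Q$ is collected by $B$ hubs. By (H4) and \eqref{eq:design-ineq},
\begin{equation}\label{eq:kappa}
k\kappa\mu\le\frac{2k^2sC}B\le\frac s4,\qquad 0<\kappa\le\frac{s}{4k\mu}\le\frac1{3k}<1 .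
\end{equation}

\medskip\noindent\emph{Step 3: lower bound for $Q$.} As $S_m$ is not balanced, $f_m^\beta<f_m^b-C$ for some $\beta$ and $b$. By \eqref{eq:ef}, $L_m\cap X_\beta=\emptyset$, that is, $\tau_m^\beta=-w_m/k$. Let $\alpha$ be a part with $\tau_m^\alpha=\tau^*$. The hubs at points of $S_m$ see the excess of $L_m$ in $X_\alpha$. Because $T^\beta$ is small, the deficit of $L_m$ in $X_\beta$ is made up by other classes, and the hubs at points outside $S_m$ see this surplus without seeing the deficit. So we bound $\eta_p^*$ below by $\eta_p^\alpha$ on $S_m$ and by $\eta_p^\beta$ off $S_m$. Lemma~\ref{lem:design}(b), \eqref{eq:size} and $\lambda+\mu=s$ give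
\begin{equation}\label{eq:lower}
Q\ge\sum_{p\in S_m}\eta_p^\alpha+\sum_{p\notin S_m}\eta_p^\beta=\mu\tau^*+\lambda T^\alpha+\mu\Bigl(T^\beta+\frac{w_m}k\Bigr)\ge\mu\Bigl(\tau^*+\frac{w_m}k\Bigr)-sD .
\end{equation}

\medskip\noindent\emph{Step 4: the bounds conflict.} Multiply \eqref{eq:lower} by $1-\kappa\in(0,1)$ and compare with \eqref{eq:upper}:
\begin{equation}\label{eq:final}
(1-\kappa)\mu\Bigl(\tau^*+\frac{w_m}k\Bigr)-s\tau^*\le sW'+F,\qquad F:=sD+\frac{Ckv\lambda D}{\mu B}+vC .
\end{equation}
Since $|L_m\cap X_\alpha|\le w_m$, we have $\tau^*\le\frac{k-1}kw_m$ and $\tau^*+\frac{w_m}k\le w_m$. The left side of \eqref{eq:final} equals $\mu\frac{w_m}k-\lambda\tau^*-\kappa\mu\bigl(\tau^*+\frac{w_m}k\bigr)$, so by \eqref{eq:design-ineq} and \eqref{eq:kappa} it is at least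
\[
\frac{w_m}k\bigl(\mu-(k-1)\lambda-k\kappa\mu\bigr)=\frac{w_m}k\bigl(s-k\lambda-k\kappa\mu\bigr)\ge\frac{w_m}k\Bigl(s-\frac s2-\frac s4\Bigr)=\frac{sw_m}{4k}.
\]
On the right side, $sW'\le\frac{sw_m}{8k}$ by (H6). Each of the three terms of $F$ is at most $vD$: the first because $s\le v$; the second because $\frac{Ck}B\le\frac1{8k}$ by (H4) and $\lambda\le\mu/3$; the third because $C\le B\le D$. Hence $F\le 3vD=6v^2B$, and \eqref{eq:final} gives $\frac{sw_m}{8k}\le 6v^2B$. Thus $w_m\le 48kv^2B/s\le 48kv^2B$, contrary to (H5).
\end{proof}

The margin $s-k\lambda\ge s/2$ provided by (H3) pays for three errors: the gain of the balanced classes, kept small by (H4); the smaller classes, kept small by (H6); and the terms independent of the $w_j$, absorbed by (H5). For $k=2$, Example~\ref{ex:equal} can be taken to satisfy (H3)--(H5), and Example~\ref{ex:triangle} to satisfy (H4)--(H6). Both have an unbalanced block, so Proposition~\ref{prop:rigid} fails without (H6) and fails without (H3).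

\section{Projective spaces and the choice of parameters}\label{sec:parameters}

We need designs with $s/\lambda\ge 2k$ and $\mu\ge 2C^2$, and with $v$ small, because by (H6) the graph is exponentially large in $v$. In a projective space the ratio $s/\lambda$ is governed by the field and $\mu$ by the dimension.

Let $q$ be a prime and $d\ge2$. The points of $PG(d,q)$ are the $1$-dimensional subspaces of $\mathbb F_q^{d+1}$, and each hyperplane ($d$-dimensional subspace) gives a block, the set of points that it contains. A subspace of dimension $e$ contains $[e]:=\frac{q^e-1}{q-1}$ points. So there are $[d+1]$ points, a block has $[d]$ points, and two distinct hyperplanes, which meet in dimension $d-1$, share $[d-1]$ points. The hyperplanes containing a subspace $U$ of dimension $e$ correspond to the $1$-dimensional subspaces of the annihilator of $U$ in the dual space, which has dimension $d+1-e$. For $e=0,1,2$ this gives $[d+1]$ blocks, $[d]$ blocks through each point, and $[d-1]$ blocks through two distinct points. We obtain a symmetric design with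
\[
v=\frac{q^{d+1}-1}{q-1},\qquad s=\frac{q^d-1}{q-1}=q\lambda+1,\qquad\lambda=\frac{q^{d-1}-1}{q-1},\qquad\mu=q^{d-1}.
\]

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Bertrand's postulate states that for every integer $N\ge1$ there is a prime in $(N,2N]$. So there is a prime $q$ with $2k\le q\le 4k$. Let $d$ be the least integer with $d\ge2$ and $q^{d-1}\ge 2C^2$, and take the design $PG(d,q)$. Then (H1) holds, and (H3) holds since $s>q\lambda\ge 2k\lambda$. Let $B$ be the least integer satisfying (H2) and (H4), so that $B\le 8k^2C+k\le 10k^2C$. Put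
\[
w_j^0=49kv^2B\,(16k)^{v-j}\quad(1\le j\le v),\qquad n_0=vB+\sum_jw_j^0 .
\]
Given $n\ge n_0$, add the surplus to the largest class: $w_1=w_1^0+(n-n_0)$, and $w_j=w_j^0$ for $j\ge2$. The hub--leaf graph has exactly $n$ vertices. Condition (H5) holds since $w_j\ge 49kv^2B$, and (H6) holds since
\[
\sum_{l>j}w_l\le w_j^0\sum_{i\ge1}(16k)^{-i}=\frac{w_j^0}{16k-1}\le\frac{w_j}{8k}.
\]
By Proposition~\ref{prop:key} the graph has no EF-$c$ $k$-partition.

It remains to bound $n_0$. We have $q^{d-2}\le 2C^2$: for $d>2$ by the minimality of $d$, and for $d=2$ because $C\ge1$. Hence $v=1+q+\dots+q^d\le 2q^d\le 4C^2q^2\le M:=64k^2C^2$. The sum of the $w_j^0$ is at most $2w_1^0=\frac{98}{16}v^2B(16k)^v$, and $vB\le\frac{14}{16}v^2B(16k)^v$, so $n_0\le 7v^2B(16k)^v$. Using $\ln v\le M$, $\ln B\le B\le M$ and $\ln 7<2\le M$, we get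
\[
\ln n_0\le v\ln(16k)+2\ln v+\ln B+\ln7\le M\bigl(\ln(16k)+4\bigr).
\]
For $k\ge2$ we have $4\ln2+4<6.8<10\ln 2\le10\ln k$, so $\ln(16k)+4\le 11\ln k$. Therefore $\ln n_0\le 704\,k^2C^2\ln k\le 800\,k^2C^2\ln k$.
\end{proof}

\begin{remark}[the case $k=c=2$]
Here $C=3$, and one may take $q=5$ and $d=3$, which gives $v=156$, $s=31$, $\lambda=6$, $\mu=25\ge18$ and $B=97$. The Fano plane violates (H1) and (H3) for these $k$ and $c$. Proposition~\ref{prop:fano} gets by with it because it compares leaves with leaves, uses the parity of the $g_j$, and needs only $s>2\lambda$.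
\end{remark}

\begin{remark}[unequal sizes]
By Proposition~\ref{prop:key}, the graphs of Theorem~\ref{thm:main} have no EF-$c$ partition into $k$ parts even when the sizes may deviate from $n/k$ by as much as $vB$.
\end{remark}

\begin{remark}[the order $\sqrt{\log n}$]
Condition (H6) gives $w_j\ge 8kw_{j+1}$, hence $n\ge(8k)^{v-1}$, and (H1) gives $v\ge\mu\ge 2C^2$. So every graph to which Proposition~\ref{prop:key} applies has $\ln n\ge(2C^2-1)\ln(8k)$, and for fixed $k$ no choice of parameters in that proposition improves the order $\sqrt{\log n}$ in Corollary~\ref{cor:growth}.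
\end{remark}

\begin{thebibliography}{1}
\bibitem{friends} \emph{Partitioning Friends Fairly},
\texttt{http://www.cs.toronto.edu/\%7Eemicha/papers/fair-partition.pdf}
\end{thebibliography}
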